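
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Rate-Monotonic Multiprocessor Scheduling\\ Has No Asymptotic PTAS Unless $\mathbf{P}=\mathbf{NP}$}


\begin{abstract}
Periodic tasks with implicit deadlines are to be assigned to as few unit-speed processors as possible, where each processor runs its tasks preemptively with rate-monotonic priorities. We show that, unless $\mathbf{P}=\mathbf{NP}$, this problem has no asymptotic PTAS: for some constant $\gamma>0$ it is NP-hard to distinguish $OPT=k$ from $OPT\ge(1+\gamma)k$, even if all numbers are encoded in unary. The reason is that a processor with total utilization exactly $1$ can be feasible only if all its periods divide the largest one, so that products of primes as periods can encode an exact cover problem. The hardness already holds if every utilization equals $1/3$, whereas for utilizations above $1/3$ the optimum can be computed in polynomial time. It also survives a very small increase of the processor speed.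
\end{abstract}

\section{The problem and the results}

\subsection{Rate-monotonic scheduling}

We study a scheduling model introduced by Liu and Layland. A \emph{task} $\tau$ has a running time $c(\tau)$ and a period $p(\tau)$, both positive integers encoded in binary, and its \emph{utilization} $u(\tau)=c(\tau)/p(\tau)$ is at most $1$. The task releases a job at every integer multiple of $p(\tau)$, and each job must receive $c(\tau)$ units of processing time before the next release of~$\tau$. We abbreviate a task by the pair $(c,p)$; different tasks may have the same pair.

Tasks on the same processor are scheduled preemptively with fixed \emph{rate-monotonic} priorities: a smaller period means higher priority, with ties broken arbitrarily. Let $\tau_1,\dots,\tau_n$ be the tasks on one processor, with $p(\tau_1)\le\dots\le p(\tau_n)$. The \emph{response time} $r(\tau_i)$ is the smallest $r\ge0$ with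
\begin{equation}\label{eq:response}
r=c(\tau_i)+\sum_{j<i}\left\lceil\frac{r}{p(\tau_j)}\right\rceil c(\tau_j),
\end{equation}
and $r(\tau_i)=\infty$ if there is none. The right-hand side adds up the running times of one job of $\tau_i$ and of all jobs of higher priority released in the time interval $[0,r)$. The tasks are \emph{feasible} on the processor if and only if $r(\tau_i)\le p(\tau_i)$ for all $i$. They are feasible on a processor of speed $s>0$ if this holds after every $c(\tau)$ is replaced by $c(\tau)/s$.

Given a finite set $\mathcal S$ of tasks, we want to assign them to as few unit-speed processors as possible so that the tasks on each processor are feasible. The minimum is $OPT=OPT(\mathcal S)$.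

An \emph{asymptotic PTAS} is a family $(A_\varepsilon)_{\varepsilon>0}$ of algorithms such that, for each fixed $\varepsilon>0$, $A_\varepsilon$ runs in time polynomial in the input length and always outputs a feasible assignment with at most $(1+\varepsilon)OPT+C_\varepsilon$ processors, where $C_\varepsilon$ does not depend on the instance. It is an \emph{asymptotic FPTAS} if the running time is moreover polynomial in $1/\varepsilon$. An algorithm is \emph{asymptotically optimal} if its approximation ratio tends to $1$ as $OPT\to\infty$.

\subsection{The question}

Two known results frame the question.
\begin{itemize}
\item[(i)] With resource augmentation there is an asymptotic PTAS: for any fixed $\varepsilon>0$ one can compute in polynomial time a solution with $(1+\varepsilon)OPT+1$ processors in which the tasks on each processor are feasible once its speed is increased by a factor $1+\varepsilon$.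
\item[(ii)] Unless $\mathbf P=\mathbf{NP}$, there is no asymptotic FPTAS.
\end{itemize}
Between them lies the question posed in \cite{avcase}: is there an asymptotic PTAS, ``and thus an algorithm that is asymptotically optimal and does not depend on any assumption about the input''? Result (i) might suggest that there is: the extra speed is arbitrarily small, and one could hope to pay for it with a few more processors.

Small examples point the other way. If on one processor each period divides the next larger one, then the tasks are feasible as soon as their utilizations sum to at most $1$ (this follows from Lemma~\ref{lem:basic}(c) by induction). So $(1,2)$ and $(3,6)$, each of utilization $\tfrac12$, fit together. The tasks $(2,4)$ and $(3,6)$ also have utilization $\tfrac12$ each, but they do not fit: iterating the right-hand side of \eqref{eq:response} for the second task from $0$ gives $3$, $5$, $7$, $7$, so its response time is $7>6$. The total load is the same in both cases. What matters is that $2\mid6$ and $4\nmid6$. We shall see that this is a general rule: \emph{a processor with total utilization exactly $1$ can be feasible only if every period divides the largest one.} Full processors therefore detect an exact arithmetic relation, which even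 a small change of the periods can destroy.

\subsection{Results}

``It is NP-hard to distinguish $A$ from $B$'' means that every language in $\mathbf{NP}$ has a polynomial-time reduction that maps its members to inputs satisfying $A$ and its non-members to inputs satisfying $B$.

\begin{theorem}\label{thm:main}
There is a constant $\gamma>0$ such that, given a task set $\mathcal S$ and an integer $k$, it is NP-hard to distinguish $OPT(\mathcal S)=k$ from $OPT(\mathcal S)\ge(1+\gamma)k$. This holds even if all utilizations lie in $\{\frac15,\frac25,\frac35\}$ and all numbers are polynomially bounded in the number of tasks (that is, encoded in unary). Consequently, if $\mathbf P\ne\mathbf{NP}$, then for every $\varepsilon<\gamma$ and every function $f$ with $f(x)=o(x)$, no polynomial-time algorithm uses at most $(1+\varepsilon)OPT+f(OPT)$ processors on all instances.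
\end{theorem}

\begin{corollary}\label{cor:answer}
Unless $\mathbf P=\mathbf{NP}$, there is no asymptotic PTAS and no polynomial-time asymptotically optimal algorithm for rate-monotonic multiprocessor scheduling.
\end{corollary}

The second theorem determines which lower bounds on the utilizations make the problem easy, and shows that the hardness tolerates a little extra speed.

\begin{theorem}\label{thm:sharp}
\begin{itemize}
\item[(a)] Theorem~\ref{thm:main} holds, with another constant $\gamma'>0$ in place of $\gamma$, even if every task has utilization exactly $\frac13$ and all numbers are polynomially bounded in the number of tasks.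
\item[(b)] If every task has utilization greater than $\frac13$, then $OPT$ can be computed exactly in polynomial time. Hence, if $\mathbf P\neq\mathbf{NP}$, the problem restricted to instances with all $u(\tau)\ge\alpha$ has an asymptotic PTAS if and only if $\alpha>\frac13$.
\item[(c)] The hardness in Theorem~\ref{thm:main} and in (a) persists if the processors of the algorithm, but not those of $OPT$, have any speed $s<1+1/p_{\max}$, where $p_{\max}$ is the largest period of the instance. In the instances constructed here $p_{\max}=O((N\log N)^4)$ for $N$ tasks.
\end{itemize}
\end{theorem}

By (c), augmentation by $1+\Theta((N\log N)^{-4})$ with a sufficiently small constant does not help, while by (i) any constant factor $1+\varepsilon$ does.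

The external inputs are the following. A \emph{3CNF-5 formula} has $n$ variables and $m=5n/3$ clauses; each clause has exactly three literals, on distinct variables, and each variable occurs in exactly five clauses. Feige \cite{feige} proved, via the PCP theorem \cite{almss}, that for some constant $\varepsilon_1>0$ \emph{it is NP-hard to distinguish satisfiable 3CNF-5 formulas from those in which at most $(1-\varepsilon_1)m$ clauses can be satisfied simultaneously.} We also use Chebyshev's bound that the $k$-th prime is $O(k\log k)$ and, for Theorem~\ref{thm:sharp}(b) only, Edmonds' polynomial-time algorithm for maximum matching in graphs.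

Section~\ref{sec:one} treats a single processor. Section~\ref{sec:cover} derives from Feige's theorem a gap version of exact cover by 3-sets, and Section~\ref{sec:main} encodes it by tasks. Sections~\ref{sec:thirds}--\ref{sec:speed} prove the three parts of Theorem~\ref{thm:sharp}.

\section{Full processors and divisibility}\label{sec:one}

Let $\tau_1,\dots,\tau_n$ be tasks on one processor with $p_1\le\dots\le p_n$. Write $c_j=c(\tau_j)$, $u_j=c_j/p_j$ and $U=\sum_ju_j$, and let
\[
W_i(t)=\sum_{j\le i}\left\lceil\frac t{p_j}\right\rceil c_j .
\]
For $0<t\le p_i$ we have $\lceil t/p_i\rceil=1$, so $W_i(t)$ is the right-hand side of \eqref{eq:response} at $r=t$.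

\begin{lemma}\label{lem:basic}
\begin{itemize}
\item[(a)] $r(\tau_i)\le p_i$ if and only if some $t\in(0,p_i]$ satisfies $W_i(t)\le t$.
\item[(b)] If the tasks are feasible, then $U\le1$. If moreover $U=1$, then $p_j\mid p_n$ for all $j$.
\item[(c)] If $\tau_1,\dots,\tau_{n-1}$ are feasible, $p_j\mid p_n$ for all $j$, and $U\le1$, then all $n$ tasks are feasible.
\item[(d)] If $2\sum_{j<i}u_j+u_i\le1$, then $r(\tau_i)\le p_i$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $W(r)$ denote the right-hand side of \eqref{eq:response}. If $r=r(\tau_i)\le p_i$, then $r=W(r)\ge c_i>0$ and $W_i(r)=W(r)=r$, so $t=r$ works. Conversely, let $t\in(0,p_i]$ with $W(t)=W_i(t)\le t$. Since $W$ is nondecreasing, the iterates $0,W(0),W(W(0)),\dots$ form a nondecreasing sequence, and all of them are at most $t$ because $x\le t$ implies $W(x)\le W(t)\le t$. They are integers, so they reach a fixed point, and this fixed point is at most $t\le p_i$.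

(b) Let $t=r(\tau_n)\in(0,p_n]$. Then
\[
t=\sum_{j\le n}\left\lceil\frac t{p_j}\right\rceil c_j\ \ge\ t\sum_{j\le n}\frac{c_j}{p_j}=tU ,
\]
so $U\le1$. If $U=1$, equality holds in every term, that is, $p_j\mid t$ for all $j$. In particular $p_n\mid t$, and since $0<t\le p_n$ this forces $t=p_n$. Hence $p_j\mid p_n$.

(c) The response times of $\tau_1,\dots,\tau_{n-1}$ do not depend on $\tau_n$. For $\tau_n$ take $t=p_n$ in (a): $W_n(p_n)=\sum_j(p_n/p_j)c_j=p_nU\le p_n$.

(d) For $j<i$ we have $p_i/p_j\ge1$, hence $\lceil p_i/p_j\rceil<p_i/p_j+1\le2p_i/p_j$. So $W_i(p_i)\le p_i\bigl(2\sum_{j<i}u_j+u_i\bigr)\le p_i$, and (a) applies with $t=p_i$.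
\end{proof}

By (a), the way in which ties are broken does not affect feasibility. Indeed, among tasks with equal periods, the condition for the last one implies that for the others, and it does not depend on their order.

We call a feasible processor \emph{full} if $U=1$. Part (b) is the source of the hardness, and (c) is its converse for the lowest-priority task. Part (d) plays the auxiliary role of guaranteeing feasibility of the higher-priority tasks, whose periods will in general not divide one another. By (b), the number of processors is always at least the total utilization of all tasks.

\begin{example}\label{ex:single}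
Here is the idea of the reduction on one processor. Represent three elements by the primes $2,3,5$ and by the tasks $(2,10)$, $(3,15)$, $(5,25)$, each of utilization $\frac15$. Represent the set of all three by the task $(60,150)$, of utilization $\frac25$ and with period $5\cdot2\cdot3\cdot5$. The four tasks have $U=1$, and they are feasible: the element tasks by Lemma~\ref{lem:basic}(d) because $2\cdot\frac25+\frac15=1$, and the set task because at $t=150$ the demand is $15\cdot2+10\cdot3+6\cdot5+60=150$. Now replace the element $5$ by a foreign element with prime $7$, that is, $(5,25)$ by $(7,35)$. The total utilization is still $1$, but $35\nmid150$, so the processor becomes infeasible by Lemma~\ref{lem:basic}(b). In general, the only three element tasks that can fill up the processor of a set task will be those of the elements of the set.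
\end{example}

\section{A gap version of exact cover by 3-sets}\label{sec:cover}

In the reduction, the sets of a cover will correspond to full processors. To exclude an asymptotic PTAS we need that in negative instances a constant \emph{fraction} of the processors is not full; one bad processor would be absorbed by the additive constant. So we start from a problem in which every attempted cover misses by a constant fraction. A result of this type for 3-dimensional matching is due to Petrank \cite{petrank}. We give a direct proof.

\begin{lemma}\label{lem:cover}
There is a constant $\delta>0$ such that the following is NP-hard. Given a set $E$ with $|E|=3q$ and a set $T$ of $3$-element subsets of $E$ with $q\le|T|\le3q$, distinguish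
\begin{itemize}
\item[] \emph{YES:} some subfamily of $T$ partitions $E$;
\item[] \emph{NO:} every pairwise disjoint subfamily of $T$ has at most $(1-\delta)q$ members.
\end{itemize}
\end{lemma}

The construction has a wheel of triples for every variable, which can be selected in two ways, \emph{true} and \emph{false}. Each way leaves certain elements free, and these may be used to cover the clauses. Some free elements remain unused, and which ones depends on the assignment. To be able to cover them as well, we take three identical copies of everything and join corresponding elements of the three copies to a triple.

\begin{proof}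
\emph{Construction.} Let $\varphi$ be a 3CNF-5 formula. Number the occurrences of each variable $v$ by $s=1,\dots,5$, with $s$ read cyclically. For each copy $k\in\{1,2,3\}$ take elements $a^k_{v,s},b^k_{v,s},w^k_{v,s},\bar w^k_{v,s}$ for all $v,s$, and $f^k_j,g^k_j$ for each clause $j$. The triples are as follows.
\begin{itemize}
\item \emph{Wheel triples}: $\{a^k_{v,s},b^k_{v,s},\bar w^k_{v,s}\}$, of \emph{true type}, and $\{a^k_{v,s+1},b^k_{v,s},w^k_{v,s}\}$, of \emph{false type}.
\item \emph{Clause triples}: for each literal of clause $j$, being occurrence $s$ of $v$, the triple $\{f^k_j,g^k_j,w^k_{v,s}\}$ if the literal is $v$, and $\{f^k_j,g^k_j,\bar w^k_{v,s}\}$ if it is $\neg v$.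
\item \emph{Cross triples}: $\{w^1_{v,s},w^2_{v,s},w^3_{v,s}\}$ and $\{\bar w^1_{v,s},\bar w^2_{v,s},\bar w^3_{v,s}\}$.
\end{itemize}
Then $|E|=3(20n+2m)$, so $q=20n+2m=70n/3$. Further, $|T|=3(10n+3m)+10n=55n$, so $q\le|T|\le3q$. Put $\delta=\varepsilon_1/210$.

\emph{Satisfiable formulas.} Fix a satisfying assignment. In each copy and for every $v$, take all five true-type triples if $v$ is true and all five false-type triples if $v$ is false. This covers all $a$ and $b$. The elements $w_{v,s}$ stay free if $v$ is true, and the elements $\bar w_{v,s}$ stay free if $v$ is false. For each clause choose one true literal, the same one in all three copies, and take its clause triple. Its third element is free, and different clauses use different occurrences, so the triples taken are disjoint. Only elements $w,\bar w$ are still uncovered, and they are the same ones in all three copies. The corresponding cross triples complete a partition of~$E$.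

\emph{Soundness.} Suppose that a disjoint subfamily $F\subseteq T$ has $|F|>(1-\delta)q$. The number of elements that it leaves uncovered is
\[
h=3(q-|F|)<3\delta q=\varepsilon_1n/3 .
\]
We read off an assignment from copy~1. Call a variable $v$ \emph{good} if all $b^1_{v,s}$ are covered. Each $b^1_{v,s}$ lies in exactly two triples, its true-type and its false-type wheel triple. Let $v$ be good. If $b^1_{v,s}$ is covered by its true-type triple, then $a^1_{v,s}$ is used there, and so $b^1_{v,s-1}$ cannot be covered by its false-type triple, which contains $a^1_{v,s}$; it too is covered by its true-type triple. Going around the wheel we see that the five selected wheel triples of $v$ in copy~1 are either all of true type or all of false type. Set $v$ to true or false accordingly, and set the variables that are not good arbitrarily.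

Suppose that $f^1_j$ is covered. Then it is covered by a clause triple, whose third element $w^1_{v,s}$ or $\bar w^1_{v,s}$ is in no selected wheel triple. If $v$ is good, then $v$ has true type in the first case, since otherwise $w^1_{v,s}$ would be in a selected false-type triple; and $v$ has false type in the second case, since otherwise $\bar w^1_{v,s}$ would be in a selected true-type triple. In both cases the literal is true and clause $j$ is satisfied.

Hence every unsatisfied clause $j$ has $f^1_j$ uncovered or contains a variable that is not good. A variable that is not good has an uncovered element $b^1_{v,s}$ of its own and lies in five clauses. So each of the $h$ uncovered elements accounts for at most five unsatisfied clauses, and fewer than $5\varepsilon_1n/3=\varepsilon_1m$ clauses are unsatisfied. Therefore, if at most $(1-\varepsilon_1)m$ clauses of $\varphi$ can be satisfied, no such $F$ exists, and we are in case NO.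
\end{proof}

The five occurrences per variable enter twice: an uncovered element spoils only a bounded number of clauses, and $q$ and $|T|$ are linear in $m$, so that the gap stays a constant fraction.

\section{Hardness with utilizations 1/5, 2/5, 3/5}\label{sec:main}

\subsection{The task set}

Let $(E,T)$ be as in Lemma~\ref{lem:cover}. As in Example~\ref{ex:single}, elements become primes and sets become products of three primes. In a YES instance, $q$ set tasks share a processor with their elements, and the other $|T|-q$ set tasks are left over, each with utilization $\frac25$. To make the optimal processors full we add a padding task of utilization $\frac35$ for each of them, with a period that divides all other periods.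

Let $\pi_e$ $(e\in E)$ be the first $3q$ primes, found by sieving, and put $P_S=\prod_{e\in S}\pi_e$ for $S\in T$. The tasks are
\begin{itemize}
\item an \emph{element task} $(\pi_e,5\pi_e)$ of utilization $\frac15$ for each $e\in E$;
\item a \emph{set task} $(2P_S,5P_S)$ of utilization $\frac25$ for each $S\in T$;
\item $|T|-q$ \emph{fillers} $(3,5)$ of utilization $\frac35$.
\end{itemize}
Since $\pi_e=O(q\log q)$, all numbers are polynomially bounded in the number $N=2q+2|T|$ of tasks. The total utilization is
\[
\tfrac{3q}5+\tfrac{2|T|}5+\tfrac{3(|T|-q)}5=|T| ,
\]
so $OPT\ge|T|$. We set $k=|T|$.

The values $\frac15,\frac25,\frac35$ are chosen with two requirements in mind. Three element tasks must be feasible together although their periods do not divide one another, and this is what $2\cdot\frac25+\frac15\le1$ gives. And a filler must not be able to complete a processor with element tasks. With elements and sets of utilization $\frac14$ and fillers $(3,4)$, a filler and a single element task $(\pi_e,4\pi_e)$ would form a full processor, and Lemma~\ref{lem:basic}(d) would no longer apply to three element tasks, as $2\cdot\frac24+\frac14>1$.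

\subsection{YES instances: $OPT=k$}

Let $F\subseteq T$ partition $E$, so $|F|=q$. For each $S\in F$ put the set task of $S$ and the three element tasks of $S$ on one processor. The element tasks have smaller periods than the set task and are feasible by Lemma~\ref{lem:basic}(d), since $2\cdot\frac25+\frac15=1$. Their periods divide $5P_S$ and $U=1$, so the processor is feasible by Lemma~\ref{lem:basic}(c). For each of the $|T|-q$ sets $S\notin F$ put the set task of $S$ and one filler on one processor. The filler is feasible by itself, $5\mid5P_S$ and $U=1$, so Lemma~\ref{lem:basic}(c) applies again. This assigns all tasks to $|T|$ processors.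

\subsection{NO instances: few full processors}

Consider any full processor. By Lemma~\ref{lem:basic}(b) all its periods divide its largest period. In fifths, its utilizations form one of the patterns
\[
3+2,\qquad 3+1+1,\qquad 2+2+1,\qquad 2+1+1+1,\qquad 1+1+1+1+1 .
\]
Every element has only one task, so different element tasks have different primes, and $5\pi_{e'}\nmid5\pi_e$ for $e\ne e'$. This shows:
\begin{quote}
$(*)$ If a full processor contains at least two element tasks, its largest period is not that of an element task.
\end{quote}
\begin{itemize}
\item $3+1+1$ and $1+1+1+1+1$ do not occur. The period $5$ of a filler is smaller than every $5\pi_e$, so in both patterns the largest period belongs to an element task. As there are at least two element tasks, this contradicts $(*)$.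
\item $2+2+1$ does not occur. Let the set tasks belong to $S\ne S'$ and the element task to $e$. Since $P_S$ and $P_{S'}$ are products of different sets of three distinct primes, neither divides the other, so the largest period is neither $5P_S$ nor $5P_{S'}$. It is not $5\pi_e$ either, since $P_S\nmid\pi_e$.
\item In the pattern $2+1+1+1$ the largest period is, by $(*)$, the period $5P_S$ of the set task. The three element tasks then have $\pi_e\mid P_S$, so they are exactly those of the three elements of $S$.
\item In the pattern $3+2$ the tasks are a filler and a set task.
\end{itemize}
There are at most $|T|-q$ full processors of the form $3+2$, one for each filler. Those of the form $2+1+1+1$ belong to pairwise disjoint sets $S$, so in a NO instance there are at most $(1-\delta)q$ of them. The number $\Phi$ of full processors thus satisfies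
\begin{equation}\label{eq:Phi}
\Phi\le|T|-\delta q .
\end{equation}

Every other processor has a total utilization that is less than $1$ and a multiple of $\frac15$, hence at most $\frac45$. If $M$ processors are used, then $|T|\le\Phi+\frac45(M-\Phi)$, and so by \eqref{eq:Phi}
\[
M\ \ge\ \tfrac54|T|-\tfrac14\Phi\ \ge\ |T|+\tfrac{\delta q}4\ \ge\ \bigl(1+\tfrac\delta{12}\bigr)|T| ,
\]
where the last step uses $|T|\le3q$. This proves the first part of Theorem~\ref{thm:main} with $\gamma=\delta/12$.

\begin{example}
Let $E=\{1,\dots,6\}$, so $q=2$. For $T=\{\{1,2,3\},\{4,5,6\},\{3,4,5\}\}$ the first two sets partition $E$ and $OPT=3$. For $T=\{\{1,2,3\},\{3,4,5\},\{1,5,6\}\}$ any two sets intersect. There is one filler, so there is at most one full processor of the form $3+2$, and at most one of the form $2+1+1+1$. Hence $M\ge\frac54\cdot3-\frac14\cdot2=\frac{13}4$, that is, $OPT\ge4$.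
\end{example}

\subsection{From the gap to algorithms}

The gap is linear in $k$, and therefore no additive term $o(OPT)$ can bridge it. We state this once, for use in both theorems, and in a form that requires the algorithm to work only on the hard instances.

\begin{lemma}\label{lem:gap}
Let $\gamma>0$, let $Q$ be a polynomial, and let $\mathcal H$ be a class of pairs $(\mathcal S,k)$, with a positive integer $k$, in which the task set $\mathcal S$ has at most $4k$ tasks and all numbers in $\mathcal S$ are at most $Q(k)$. Suppose that it is NP-hard to distinguish $OPT(\mathcal S)=k$ from $OPT(\mathcal S)\ge(1+\gamma)k$ for pairs in $\mathcal H$. Let $\varepsilon<\gamma$, $f(x)=o(x)$ and let $K$ be a constant. If $\mathbf P\ne\mathbf{NP}$, then there is no polynomial-time algorithm that outputs a feasible assignment for every task set $\mathcal S$ occurring in $\mathcal H$ and uses at most $(1+\varepsilon)OPT(\mathcal S)+f(OPT(\mathcal S))$ processors whenever $OPT(\mathcal S)\ge K$.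
\end{lemma}

\begin{proof}
Suppose there is such an algorithm. Decreasing $\gamma$ if necessary, but keeping $\gamma>\varepsilon$, we may assume that $\gamma$ is rational. Choose a constant $k_0\ge K$ with $f(k)<(\gamma-\varepsilon)k$ for all $k\ge k_0$. Let a pair $(\mathcal S,k)\in\mathcal H$ be given in which $OPT=k$ or $OPT\ge(1+\gamma)k$. If $k\ge k_0$, run the algorithm on $\mathcal S$. If $OPT=k$, it uses at most $(1+\varepsilon)k+f(k)<(1+\gamma)k$ processors; if $OPT\ge(1+\gamma)k$, it uses at least $(1+\gamma)k$, since its assignment is feasible. So the two cases are told apart. If $k<k_0$, the number of tasks and all numbers are bounded by constants, and $OPT$ is found by brute force. Composing this procedure with the reductions to pairs in $\mathcal H$ decides every language in $\mathbf{NP}$ in polynomial time, and $\mathbf P=\mathbf{NP}$.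
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:main} and of Corollary~\ref{cor:answer}]
The instances above have $N=2q+2|T|\le4|T|=4k$ tasks and numbers polynomially bounded in $N$, hence in $k$. So Lemma~\ref{lem:gap} with $K=0$ gives the second part of Theorem~\ref{thm:main}.

The algorithm $A_\varepsilon$ of an asymptotic PTAS with $0<\varepsilon<\gamma$ is excluded by taking $f\equiv C_\varepsilon$. An asymptotically optimal polynomial-time algorithm would, for some constant $K$, use at most $(1+\frac\gamma2)OPT$ processors on all instances with $OPT\ge K$; this is excluded by Lemma~\ref{lem:gap} with $\varepsilon=\gamma/2$ and $f\equiv0$.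
\end{proof}

\section{All utilizations equal to 1/3}\label{sec:thirds}

We now prove Theorem~\ref{thm:sharp}(a). If all utilizations are $\frac13$, a full processor carries three tasks, and the largest period must be a multiple of the other two. A set task can thus share a full processor with at most two elements, and the direct encoding of Section~\ref{sec:main} is lost. Instead, each set $S=\{x,y,z\}$ gets a gadget of nine private tasks. It can be covered by full processors in two ways: together with all of $x,y,z$, on four processors, or alone, on three. The difficulty is to prevent it from taking only one or two of the elements. The gadget has three arms $a,b,c$, one per element; each arm chooses between its element and a task of the gadget, and the task $b_3$ below forces the three choices to agree.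

\subsection{Construction}

Given $(E,T)$ from Lemma~\ref{lem:cover}, let $V$ consist of $E$ and, for each $S=\{x,y,z\}\in T$ (ordered arbitrarily), of nine new vertices
\[
a_1,a_2,a_3,\ b_1,b_2,b_3,\ c_1,c_2,c_3
\]
(index $S$ suppressed), the \emph{gadget} of $S$. Put $N=|V|=3q+9|T|\le30q$. Assign distinct primes $\pi_v$, the smallest ones available, to all $v\in E$ and to the vertices $a_1,b_1,c_1,a_3,c_3$ of all gadgets. Put $P_v=\pi_v$ for these vertices, and in each gadget
\[
P_{a_2}=\pi_x\pi_{a_1}\pi_{a_3},\qquad P_{c_2}=\pi_z\pi_{c_1}\pi_{c_3},\qquad P_{b_3}=\pi_{a_3}\pi_{c_3},\qquad P_{b_2}=\pi_y\pi_{b_1}\pi_{a_3}\pi_{c_3}.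
\]
All $P_v$ are distinct. For each $v\in V$ create the task $(P_v,3P_v)$, of utilization $\frac13$. At most $N$ primes are used, so $p_{\max}=O((N\log N)^4)$. We set $k=N/3=q+3|T|$.

The proper divisibilities $P_v\mid P_{v'}$, $v\ne v'$, are exactly the following, for each gadget (Figure~\ref{fig:gadget}):
\begin{itemize}
\item $x,a_1,a_3$ lie below $a_2$;
\item $z,c_1,c_3$ lie below $c_2$;
\item $a_3,c_3$ lie below $b_3$;
\item $y,b_1,a_3,c_3,b_3$ lie below $b_2$.
\end{itemize}
Indeed, a prime $P_v$ properly divides exactly those products in which it appears as a factor. Among the products, $P_{a_2}$, $P_{b_2}$ and $P_{c_2}$ contain the primes of $a_1$, $b_1$ and $c_1$, which occur in no other product, and so they divide nothing else. Finally, the primes $\pi_{a_3}$ and $\pi_{c_3}$ occur only in products of their own gadget, and $P_{b_3}=\pi_{a_3}\pi_{c_3}$ properly divides only $P_{b_2}$, since $P_{a_2}$ lacks $\pi_{c_3}$ and $P_{c_2}$ lacks $\pi_{a_3}$.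

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\node (a1) at (0,0) {$a_1$};
\node[draw,circle,inner sep=2pt] (x) at (1,0) {$x$};
\node (a3) at (2,0) {$a_3$};
\node (c3) at (6,0) {$c_3$};
\node[draw,circle,inner sep=2pt] (z) at (7,0) {$z$};
\node (c1) at (8,0) {$c_1$};
\node (b3) at (4,1) {$b_3$};
\node[draw,circle,inner sep=2pt] (y) at (2.9,1.4) {$y$};
\node (b1) at (5.1,1.4) {$b_1$};
\node (a2) at (1,2.4) {$a_2$};
\node (b2) at (4,2.4) {$b_2$};
\node (c2) at (7,2.4) {$c_2$};
\draw (a1)--(a2) (x)--(a2) (a3)--(a2);
\draw (c1)--(c2) (z)--(c2) (c3)--(c2);
\draw (a3)--(b3) (c3)--(b3);
\draw (b3)--(b2) (y)--(b2) (b1)--(b2);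
\end{tikzpicture}
\caption{The gadget of a set $S=\{x,y,z\}$, whose three elements are circled. The value $P_v$ properly divides $P_{v'}$ exactly if an upward path leads from $v$ to $v'$. Three tasks form a full processor exactly if they are a vertex together with two vertices below it.}
\label{fig:gadget}
\end{figure}

\subsection{Feasible sets}

One or two tasks always form a feasible set, by Lemma~\ref{lem:basic}(d), since $\frac23+\frac13=1$. Four or more tasks have $U>1$ and are infeasible. Three tasks have $U=1$. By Lemma~\ref{lem:basic}(b) they can be feasible only if the largest of their $P$-values is divisible by the other two, and by (c) this suffices, because the other two tasks are feasible by themselves. We call such a triple \emph{good} and the vertex with the largest $P$-value its \emph{center}. By the list above, the good triples are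
\begin{itemize}
\item $a_2$ with two of $x,a_1,a_3$;
\item $c_2$ with two of $z,c_1,c_3$;
\item $\{b_3,a_3,c_3\}$, with center $b_3$;
\item $b_2$ with two of $y,b_1,a_3,c_3,b_3$.
\end{itemize}
Each good triple belongs to exactly one gadget, that of its center, and contains only vertices of this gadget and elements of its set.

\subsection{YES instances: $OPT=k$}

The total utilization is $N/3$, so $OPT\ge N/3$. Let $F$ be an exact cover. For $S\in F$ take the good triples
\[
\{x,a_1,a_2\},\quad\{y,b_1,b_2\},\quad\{z,c_1,c_2\},\quad\{a_3,b_3,c_3\},
\]
and for $S\notin F$ the good triples
\[
\{a_1,a_2,a_3\},\quad\{b_1,b_2,b_3\},\quad\{c_1,c_2,c_3\}.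
\]
Together they partition $V$, so $OPT=N/3$.

\subsection{NO instances}

Take any feasible assignment and let $\theta$ be the number of processors with three tasks, that is, carrying good triples. We call these triples \emph{selected}, and a vertex \emph{covered} if it lies in a selected triple. Let $h=N-3\theta$ be the number of uncovered vertices. Call a gadget \emph{complete} if its nine vertices are all covered. Every selected triple that contains a gadget vertex belongs to the gadget of this vertex, so the vertices of a complete gadget are covered by its own triples.

\begin{lemma}\label{lem:gadget}
The selected triples of a complete gadget cover either all of $x,y,z$ or none of them.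
\end{lemma}

\begin{proof}
The vertices $a_1,c_1,b_1$ lie only in good triples with centers $a_2,c_2,b_2$, respectively. So the selected triples containing $a_2,c_2,b_2$ are
\[
\{a_2,a_1,\alpha\},\ \alpha\in\{x,a_3\};\qquad
\{c_2,c_1,\kappa\},\ \kappa\in\{z,c_3\};\qquad
\{b_2,b_1,\beta\},\ \beta\in\{y,b_3,a_3,c_3\}.
\]
The only other triple of the gadget that can be selected is $\{b_3,a_3,c_3\}$. Since $b_3$ is covered, it lies in the triple of $b_2$ or is itself a center. This leaves two cases.
\begin{enumerate}
\item $\beta=b_3$. Then no selected triple has center $b_3$, and the triple of $b_2$ contains neither $a_3$ nor $c_3$. Both are covered, so they must lie in the triples of $a_2$ and $c_2$; that is, $\alpha=a_3$ and $\kappa=c_3$. None of $x,y,z$ is covered by this gadget.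
\item $\{b_3,a_3,c_3\}$ is selected. Then $a_3,b_3,c_3$ are not available to the other triples, so $\alpha=x$, $\kappa=z$ and $\beta=y$. All of $x,y,z$ are covered.\qedhere
\end{enumerate}
\end{proof}

Let $F$ be the family of those $S\in T$ whose gadget is complete and covers all of $S$. Since every element lies in at most one selected triple, $F$ is pairwise disjoint. Let $h_E$ and $h_G$ be the numbers of uncovered vertices in $E$ and in the gadgets, so $h=h_E+h_G$. Of the $3q-h_E$ covered elements, $3|F|$ are covered by gadgets of sets in $F$ and, by Lemma~\ref{lem:gadget}, none by the other complete gadgets. There are at most $h_G$ incomplete gadgets, and each covers at most three elements. Hence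
\[
3|F|\ \ge\ 3q-h_E-3h_G\ \ge\ 3q-3h ,
\]
that is, $|F|\ge q-h$. In a NO instance $|F|\le(1-\delta)q$, so $h\ge\delta q$.

The processors without good triples carry at most two tasks each. With $\theta=(N-h)/3$, the number $M$ of processors therefore satisfies
\[
M\ \ge\ \theta+\frac h2\ =\ \frac N3+\frac h6\ \ge\ \frac N3\Bigl(1+\frac{\delta q}{2N}\Bigr)\ \ge\ \frac N3\Bigl(1+\frac\delta{60}\Bigr),
\]
where the last step uses $N\le30q$. This is the gap with $k=N/3$ and $\gamma'=\delta/60$. Since there are $N=3k$ tasks and all numbers are polynomially bounded in $N$, Lemma~\ref{lem:gap} gives the algorithmic consequence. This proves Theorem~\ref{thm:sharp}(a).\qed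

\section{Utilizations above 1/3}\label{sec:matching}

We prove Theorem~\ref{thm:sharp}(b). Let all utilizations exceed $\frac13$. By Lemma~\ref{lem:basic}(b) no three tasks fit on one processor, so the pairs of tasks that share a processor form a matching. A single task is feasible because $c\le p$. It remains to decide in polynomial time whether two tasks with $p_1\le p_2$ fit together, although the numbers are given in binary. Task $\tau_1$ meets its deadlines since $c_1\le p_1$. By Lemma~\ref{lem:basic}(a), $\tau_2$ does if and only if the slack
\[
t-\left\lceil\frac t{p_1}\right\rceil c_1-c_2
\]
is nonnegative for some $t\in(0,p_2]$. On each interval $(\ell p_1,(\ell+1)p_1]$ the slack is $t-(\ell+1)c_1-c_2$ and increases with $t$, so we need only consider $t=p_2$ and the points $t=\ell p_1\le p_2$ with $\ell\ge1$. At the latter the slack is $\ell(p_1-c_1)-c_2$, which is nondecreasing in $\ell$ as $c_1\le p_1$. So it suffices to test $t=\lfloor p_2/p_1\rfloor p_1$ and $t=p_2$.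

Now build the graph on $\mathcal S$ whose edges are the feasible pairs, and compute a maximum matching with Edmonds' algorithm. If it has $\nu$ edges, then $OPT=|\mathcal S|-\nu$. Indeed, pairing the matched tasks and placing the others alone uses $|\mathcal S|-\nu$ processors. Conversely, in any feasible assignment the processors with two tasks form a matching, so there are at most $\nu$ of them, and at least $|\mathcal S|-\nu$ processors are used.

For the classification, suppose that $\mathbf P\ne\mathbf{NP}$. If $\alpha>\frac13$, instances with all $u(\tau)\ge\alpha$ are solved exactly. If $\alpha\le\frac13$, they include the instances of Section~\ref{sec:thirds}, and Lemma~\ref{lem:gap}, applied to these instances with $f\equiv C_\varepsilon$ and $0<\varepsilon<\gamma'$, excludes an asymptotic PTAS. This proves Theorem~\ref{thm:sharp}(b).\qed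

\section{Slightly faster processors}\label{sec:speed}

Theorem~\ref{thm:sharp}(c) rests on the integrality of the data: an increase of speed that gains less than one unit of processing time within the largest period gains nothing.

\begin{lemma}\label{lem:speed}
Let a task set with integer data and largest period at most $p_{\max}$ be feasible on a processor of speed $s$, where $0<s<1+1/p_{\max}$. Then it is feasible on a processor of speed~$1$.
\end{lemma}

\begin{proof}
Fix $i$ and let $r$ be the response time of $\tau_i$ at speed $s$. Then $r$ is a real number in $(0,p_i]$, so $\lceil r/p_i\rceil=1$, and \eqref{eq:response} with running times $c_j/s$ becomes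
\[
\sum_{j\le i}\left\lceil\frac r{p_j}\right\rceil c_j=sr .
\]
Let $t=\lceil r\rceil$. Then $0<t\le p_i$, as $p_i$ is an integer. For every integer $\ell$ we have $r\le\ell p_j$ if and only if $t\le\ell p_j$, because $\ell p_j$ is an integer; hence $\lceil t/p_j\rceil=\lceil r/p_j\rceil$. It follows that
\[
W_i(t)=sr\le st<t+\frac t{p_{\max}}\le t+1 .
\]
Since $W_i(t)$ is an integer, $W_i(t)\le t$, and Lemma~\ref{lem:basic}(a) gives $r(\tau_i)\le p_i$ at speed~$1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(c)]
By Lemma~\ref{lem:speed}, every assignment that is feasible on processors of speed $s<1+1/p_{\max}$ is feasible on unit-speed processors. So the lower bounds on $M$ in the NO cases of Sections~\ref{sec:main} and~\ref{sec:thirds} hold for processors of speed $s$ as well, and Lemma~\ref{lem:gap} applies to an algorithm that uses such processors. The bound on $p_{\max}$ for the instances of Section~\ref{sec:thirds} was noted there. In Section~\ref{sec:main} the largest period is at most $5\max_e\pi_e^3=O((q\log q)^3)=O((N\log N)^3)$. Since Lemma~\ref{lem:gap} uses the algorithm only on the hard instances, it also covers speeds $1+\Theta((N\log N)^{-4})$ with a constant so small that they are less than $1+1/p_{\max}$ on these instances.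
\end{proof}

\begin{remark}
The condition on $s$ in Lemma~\ref{lem:speed} cannot be weakened to $s\le1+1/p_{\max}$. The tasks $(2,4)$ and $(3,6)$ are not feasible at speed $1$, as we saw in Section~1. At speed $s=\frac76=1+\frac16$ they are: the first has running time $\frac{12}7\le4$, and for the second $r=6$ solves \eqref{eq:response}, since $\frac{18}7+2\cdot\frac{12}7=6$.
\end{remark}

\begin{thebibliography}{9}
\bibitem{almss} Arora, Lund, Motwani, Sudan, Szegedy, J. ACM, 1998.
\bibitem{avcase} \emph{An Average-Case Analysis for Rate-Monotonic Multiprocessor Real-Time Scheduling}, \url{https://infoscience.epfl.ch/record/138704/files/avcase-esa09.pdf?version=1}.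
\bibitem{feige} Feige, J. ACM 45 (1998), 634--652.
\bibitem{petrank} Petrank, Comput. Complexity 4 (1994).
\end{thebibliography}

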